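# Corank-two germs $\mathbb R^n\to\mathbb R^{2n}$ whose double points cannot all be made real

## 1. A surface germ in $\mathbb R^4$ with one double point

Start with the germ
$$f(x,y)=(x,\;y^2,\;xy,\;y^3):\mathbb R^2,0\to\mathbb R^4,0$$
and perturb it to
$$f_t(x,y)=(x,\;y^2,\;xy,\;y^3-ty).$$
Two points with the same image have the same $x$. Write them as $(x,m+\rho)$ and $(x,m-\rho)$ with $\rho\neq0$, where complex values are allowed. Take the difference of the two images and divide by $2\rho$. The last three components give
$$2m=0,\qquad x=0,\qquad 3m^2+\rho^2-t=0 .$$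
So $m=0$, $x=0$, $\rho^2=t$. For every $t\ne0$ there is exactly one unordered pair of complex points with the same image, namely $(0,\pm\sqrt t)$. The derivative $\partial_y f_t=(0,2y,x,3y^2-t)$ does not vanish when $t\neq0$, so $f_t$ is an immersion. At the two points $(0,\pm c)$, $c^2=t$, the tangent planes are spanned by $(1,0,\pm c,0)$ and $(0,\pm2c,0,2t)$. Together these four vectors span the 4-space, so the double point is transverse.

Is this double point real? For $t>0$ the two sources are real. For $t<0$ they are $(0,\pm\sqrt{-1}\,|t|^{1/2})$, which are complex conjugate to each other, although their common image $(0,t,0,0)$ is a real point. The natural coordinate is $s=\rho^2$. The double point sits at $s=t$; the side $s>0$ is the real side, the side $s<0$ is the side of conjugate sources, and at $s=0$ the two sources meet on the diagonal. They meet at the moment $t=0$, when $f_t$ fails to be an immersion.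

With the family $f_{t^2}$ in place of $f_t$, the double point is real for all $t\ne0$. So here every complex double point can be made real by a real deformation. Is that always possible?

## 2. Double points, deformations, and the two theorems

Let $n\ge2$. We study real analytic germs $f=(f_1,\dots,f_{2n}):\mathbb R^n,0\to\mathbb R^{2n},0$ up to $\mathcal A$-equivalence, where $\mathcal A=\mathrm{Diff}(\mathbb R^n,0)\times\mathrm{Diff}(\mathbb R^{2n},0)$ acts by composition on the right and on the left. The **corank** of $f$ is $n-\operatorname{rank}df(0)$. The germ of Section 1 has corank 1. The only stable singularities of germs $\mathbb R^n\to\mathbb R^{2n}$ are isolated transverse double points.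

The germ $f$ is **$\mathcal A$-finite** if its $\mathcal A$-tangent space has finite codimension in the space of vector fields along $f$. We use this through the Mather–Gaffney criterion (C.T.C. Wall, *Finite determinacy of smooth map-germs*, Bull. London Math. Soc. 13 (1981), Thm. 2.1): a complex analytic germ is $\mathcal A$-finite if and only if it has isolated instability, that is, some representative is stable away from the origin. In our dimensions an injective map that is immersive off $0$ has this property. The criterion also decides the real case. A complex power series splits as $a+\sqrt{-1}\,b$ with $a,b$ real power series, and the operations that define the tangent space are complex-linear extensions of the real ones. So the complex quotient is the complexification of the real one, and a real germ and its complexification have the same $\mathcal A$-codimension.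

For an $\mathcal A$-finite $f$ let **$d(f)$** be the number of double points, in the target, of a stable perturbation of the complexification $f:\mathbb C^n,0\to\mathbb C^{2n},0$. Let $\tilde x$ be a second copy of the variables $x$. By Artin and Nagata, for germs of any corank,
$$2d(f)=\dim_{\mathbb C}\frac{(x_1-\tilde x_1,\dots,x_n-\tilde x_n)}{(f_1(x)-f_1(\tilde x),\dots,f_{2n}(x)-f_{2n}(\tilde x))},\tag{1}$$
a quotient of ideals in the ring of analytic germs at $0\in\mathbb C^n\times\mathbb C^n$.

**Example.** Take $f=(x,y^2,xy,y^3)$. Setting $\tilde x=x$, which the first generator of the denominator allows, and putting $v=y-\tilde y$, the quotient becomes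
$$(v)\big/\bigl(v(y+\tilde y),\,vx,\,v(y^2+y\tilde y+\tilde y^2)\bigr)\;\cong\;\mathbb C\{x,y,\tilde y\}/(y+\tilde y,\,x,\,y^2+y\tilde y+\tilde y^2)\;\cong\;\mathbb C\{y\}/(y^2).$$
Its dimension is $2$, so $d(f)=1$, as found by hand.

A **real deformation** of $f$ is a real analytic family $f_t:\mathbb R^n\to\mathbb R^{2n}$ of representatives, with real $t$ near $0$ and $f_0=f$. Its complexification deforms the complexified germ. A **real double point** of $f_t$ is an unordered pair of distinct real points $x\ne\tilde x$ with $f_t(x)=f_t(\tilde x)$. We count in a fixed sufficiently small neighborhood of $0$, for all sufficiently small $t\neq0$. Lemma 2 below shows that the choice of neighborhood does not matter and that the count never exceeds $d(f)$. We say that $f$ **has a deformation with $d(f)$ real double points** if some real deformation has exactly $d(f)$ of them for all sufficiently small $t\ne0$.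

The paper "Real double-points of deformations of $\mathcal A$-simple map-germs from $\mathbb R^n$ to $\mathbb R^{2n}$" is the source of our problem. It is known that every $\mathcal A$-simple germ $\mathbb R^n,0\to\mathbb R^{2n},0$, $n\ge2$, has a deformation with $d(f)$ real double points. (Simple means of $\mathcal A$-modality zero: nearby germs fall into finitely many orbits.) Hence a germ of corank greater than one without such a deformation must have positive $\mathcal A$-modality. The problem is to decide whether such germs exist. They do, already for $n=2$. Write $z=x+iy$ and $\mathbb R^4=\mathbb C\times\mathbb R\times\mathbb R$.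

**Theorem A.** For every odd $k\ge5$ the germ
$$f_k(z)=\bigl(z^2+\bar z^{\,k-2},\;|z|^2,\;\operatorname{Im}z^k\bigr):\mathbb R^2,0\to\mathbb R^4,0$$
is $\mathcal A$-finite, has corank $2$, and has no real deformation with $d(f_k)$ real double points.

In real coordinates the case $k=5$ is
$$f_5(x,y)=\bigl(x^2-y^2+x^3-3xy^2,\;2xy-3x^2y+y^3,\;x^2+y^2,\;5x^4y-10x^2y^3+y^5\bigr).$$

**Theorem B.** For every even $n\ge2$ and every odd $k\ge5$ there is an $\mathcal A$-finite germ $f_{n,k}:\mathbb R^n,0\to\mathbb R^{2n},0$ of corank $2$, with $f_{2,k}=f_k$, such that every real deformation has at most $d(f_{n,k})-\frac{k-(2n-1)}2$ real double points. So for every even $n$ there are corank-2 germs whose defect, $d$ minus the maximal number of real double points, is arbitrarily large.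

For $n=2$ the bound is $d(f_k)-\frac{k-3}2$. In particular $f_5$ has at most $d(f_5)-1$ real double points in any real deformation. Nothing is claimed for odd $n>1$; the argument uses an integer-valued winding number and is special to even $n$.

## 3. Why parity does not obstruct, and why $f_k$ looks as it does

The first thing one tries is parity. Nonreal double points of a real map are permuted by complex conjugation, so if they cancelled in twos, the number of real double points would be $d(f)$ modulo $2$, and one could look for an invariant there. The example of Section 1 shows where this stops: as $t$ passes $0$, the count goes from $1$ to $0$. An unordered pair $\{\xi,\bar\xi\}$ with conjugate sources is its own conjugate, so it is not matched with anything.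

The failure tells us what to watch. An obstruction has to force the existence of pairs $\{\xi,\bar\xi\}$. These pairs can disappear through the diagonal, so we need some bound on what can pass there.

Now consider corank 2 with $n=2$. Write pairs of points as $m\pm\rho w$ with $w=e^{i\theta}$ a unit vector, and put $s=\rho^2$. In Section 1 the only possible direction was the $y$-axis; now the directions fill a circle. There are four real equations in the four unknowns $m\in\mathbb R^2$, $w\in S^1$, $s$. If two of them can be solved for $m$, there remain two equations on the surface with coordinates $(w,s)$. Two functions without common zero on a circle have a winding number, and this is the integer we want.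

The components $z^2$ and $|z|^2$ together contain all quadratic forms in $x,y$. A first candidate is $q_k(z)=(z^2,|z|^2,\operatorname{Im}z^k)$ with $k$ odd. Dividing differences by $2\rho$, the first two components give $2mw$ and $2\operatorname{Re}(m\bar w)$. So $m=0$, and the last one becomes $s^{(k-1)/2}\operatorname{Im}w^k=s^{(k-1)/2}\sin k\theta$. After elimination of $m$ the remaining two functions are $(0,\,s^{(k-1)/2}\sin k\theta)$. They vanish together along whole lines: $q_k(z)=q_k(-z)$ whenever $\operatorname{Im}z^k=0$. Double points accumulate at $0$, so the instability is not isolated and $q_k$ is not $\mathcal A$-finite.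

To repair this we want the first function to become a multiple of $\cos k\theta$. Adding $\bar z^{k-2}$ to the first component changes the equation for $m$ to $2mw+s^{(k-3)/2}\bar w^{k-2}+\dots=0$. This gives $m=-\frac12s^{(k-3)/2}\bar w^{k-1}+\dots$ and $2\operatorname{Re}(m\bar w)=-s^{(k-3)/2}\cos k\theta+\dots$. Up to scaling we now see $(\cos k\theta,\sin k\theta)$, of winding number $\pm k$. This is how $f_k$ arises. We shall see that at $s=0$ only winding numbers at most $3$ in absolute value can occur, whatever the deformation.

## 4. Semicontinuity of the double-point module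

This section makes precise that the double points of a deformation, with the non-immersive points added, cannot exceed the budget $2d(f)$.

**Lemma 1.** Let $\mathcal M$ be a coherent sheaf near $0\in\mathbb C^N\times\mathbb C^q$, let $\mathcal M_\tau$ be its restriction to a fixed $\tau\in\mathbb C^q$, and suppose $c=\dim_{\mathbb C}\mathcal M_{0,0}<\infty$. Then there are arbitrarily small neighborhoods $B$ of $0\in\mathbb C^N$ and $T$ of $0\in\mathbb C^q$ such that for $\tau\in T$ the support of $\mathcal M_\tau$ in $B$ is finite and $\sum_{P\in B}\dim\mathcal M_{\tau,P}\le c$. For $\tau\to0$ all points of this support tend to $0$.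

*Proof.* Since $c<\infty$, the support of $\mathcal M_0$ near $0$ is at most $\{0\}$. Choose an arbitrarily small open ball $B$ with $\operatorname{supp}\mathcal M_0\cap\bar B\subset\{0\}$. The compact set $\partial B\times\{0\}$ does not meet the closed set $\operatorname{supp}\mathcal M$, so neither does $\partial B\times T$ for small $T$. The same argument with $\bar B\setminus B'$ for a smaller ball $B'$ in place of $\partial B$ gives the last sentence. The projection $\pi:\operatorname{supp}\mathcal M\cap(B\times T)\to T$ is therefore proper. Its fibers are compact analytic subsets of a ball, hence finite. So $\pi$ is finite, $\pi_*\mathcal M$ is coherent, and its fiber at $\tau$ (the stalk modulo the maximal ideal) is $\bigoplus_{P\in B}\mathcal M_{\tau,P}$. At $\tau=0$ this has dimension $c$. By Nakayama $c$ elements generate the stalk at $0$. By coherence they generate near $0$, so all fibers for $\tau$ near $0$ have dimension at most $c$. Shrink $T$ accordingly. $\square$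

Let $F(\tau,x)=f_\tau(x)$ be a complex analytic deformation of the complexification of $f$, $\tau\in\mathbb C^q$ near $0$. Put $I_\Delta=(x_1-\tilde x_1,\dots,x_n-\tilde x_n)$ and let
$$M_\tau=I_\Delta\big/\bigl(f_{\tau,i}(x)-f_{\tau,i}(\tilde x)\bigr)_{i}$$
be the corresponding coherent sheaf near $0\in\mathbb C^n\times\mathbb C^n$.

**Lemma 2.** Let $f$ be $\mathcal A$-finite. There are arbitrarily small neighborhoods $B$ of $0\in\mathbb C^{2n}$ and $T$ of $0\in\mathbb C^q$ such that for $\tau\in T$ the support of $M_\tau$ in $B$ is finite and
$$\sum_{P\in B}\dim_{\mathbb C}M_{\tau,P}\le2d(f).\tag{2}$$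
The points of this support tend to $0$ as $\tau\to0$. Moreover:

1. if $P=(x,\tilde x)$ with $x\neq\tilde x$, then $M_{\tau,P}=\mathcal O_P/(f_{\tau,i}(x)-f_{\tau,i}(\tilde x))$, which is nonzero if and only if $f_\tau(x)=f_\tau(\tilde x)$;
2. $M_{\tau,(x,x)}\neq0$ if $f_\tau$ is not immersive at $x$.

*Proof.* Let $\mathcal M=I_\Delta/(F_i(\tau,x)-F_i(\tau,\tilde x))_i$ on a neighborhood of $0$ in $\mathbb C^{2n}\times\mathbb C^q$. Since $\mathcal O/I_\Delta$ is flat over the $\tau$-space, the sequence $0\to I_\Delta\to\mathcal O\to\mathcal O/I_\Delta\to0$ stays exact when restricted to a fixed $\tau$. Thus $I_\Delta$ restricts to the ideal $I_\Delta$ on $\mathbb C^{2n}$, and $\mathcal M$ restricts to $M_\tau$. By (1), $\dim M_{0,0}=2d(f)<\infty$, and Lemma 1 applies.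

For item 1, some $x_j-\tilde x_j$ is a unit at $P$, so $I_\Delta$ is the whole ring there. The quotient is nonzero exactly when all generators of the denominator vanish at $P$. For item 2, let $P=(x,x)$ with maximal ideal $\mathfrak m_P$. The space $I_\Delta/\mathfrak m_PI_\Delta$ is $n$-dimensional, with basis the classes of the functions $x_j-\tilde x_j$. Modulo $\mathfrak m_PI_\Delta$ the $i$-th generator of the denominator is $\sum_j\partial_jf_{\tau,i}(x)\,(x_j-\tilde x_j)$, where the coefficients are the values at the point. These classes span a space of dimension $\operatorname{rank}df_\tau(x)<n$, so $M_{\tau,P}/\mathfrak m_PM_{\tau,P}\ne0$. $\square$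

In particular all double points in a fixed small neighborhood tend to $0$ as $\tau\to0$, so the neighborhood in which we count is irrelevant. Each real double point gives two ordered pairs, so there are at most $d(f)$ real double points.

**Lemma 3.** Let $J_\tau$ be a family of ideals generated by functions analytic in $(\tau,x)$, with $c=\dim\mathcal O_{\mathbb C^n,0}/J_0<\infty$. Then in a suitable, arbitrarily small neighborhood of $0$ the zero set $V(J_\tau)$ has at most $c$ points for all small $\tau$.

*Proof.* Apply Lemma 1 to $\mathcal O/(J_\tau)$, whose restriction to a fixed $\tau$ is $\mathcal O/J_\tau$. Each point of $V(J_\tau)$ contributes at least $1$ to the sum. $\square$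

## 5. The germ $f_k$ is $\mathcal A$-finite

Let $k\ge5$ be odd. All components of $f_k$ have order at least $2$, so $df_k(0)=0$ and the corank is $2$. In the complexification $x,y$ are complex, and $Z=x+iy$, $W=x-iy$ are independent coordinates. After a linear change in the complex target $f_k$ becomes
$$\bigl(Z^2+W^{k-2},\;W^2+Z^{k-2},\;ZW,\;Z^k-W^k\bigr).$$
Let $\hat f$ consist of the first three components; before complexification, it is the projection of $f_k$ to $\mathbb C\times\mathbb R=\mathbb R^3$.

**Lemma 4.** The ideal $J$ of $2\times2$ minors of $d\hat f$ satisfies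
$$J=\mathfrak m^2,\qquad\dim\mathcal O/J=3,\tag{3}$$
and $f_k$ is $\mathcal A$-finite.

**Step 1: immersivity off $0$.** We compute $J$. The rows of $d\hat f$ are $(2Z,(k-2)W^{k-3})$, $((k-2)Z^{k-3},2W)$, $(W,Z)$, and the minors are
$$4ZW-(k-2)^2(ZW)^{k-3},\qquad 2Z^2-(k-2)W^{k-2},\qquad (k-2)Z^{k-2}-2W^2.\tag{4}$$
Since $k\ge5$, these are nonzero multiples of $ZW,Z^2,W^2$ plus terms in $\mathfrak m^3$. So $J\subset\mathfrak m^2$ and $J+\mathfrak m^3=\mathfrak m^2$. By Nakayama $J=\mathfrak m^2$, and $\mathcal O/J$ has basis $1,Z,W$. In particular $V(J)=\{0\}$ near $0$, so $\hat f$, and hence $f_k$, is immersive off $0$ near $0$.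

**Step 2: the equations for a double point.** We now show that the complexified $f_k$ is injective near $0$. Write two distinct small points as $(Z,W)=(\mu,\nu)\pm(p,r)$, $(p,r)\ne0$, and put
$$E_l(\mu,p)=\tfrac12\bigl[(\mu+p)^l-(\mu-p)^l\bigr].$$
Half the difference of the images vanishes if and only if
$$2\mu p+E_{k-2}(\nu,r)=0,\tag{5}$$
$$2\nu r+E_{k-2}(\mu,p)=0,\tag{6}$$
$$\mu r+\nu p=0,\tag{7}$$
$$E_k(\mu,p)=E_k(\nu,r).\tag{8}$$

**Step 3: the case $pr=0$.** Let $p=0$, $r\neq0$. Then (7) gives $\mu=0$. Since $E_{k-2}(0,0)=0$, (6) gives $\nu=0$. Then (5) reads $E_{k-2}(0,r)=r^{k-2}=0$ because $k-2$ is odd, a contradiction. The case $r=0$ is symmetric.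

**Step 4: the case $pr\ne0$.** By (7) we may put $\kappa=\mu/p=-\nu/r$. Let $e_l(\kappa)=\frac12[(\kappa+1)^l-(\kappa-1)^l]$. For odd $l$ this polynomial is even in $\kappa$, has degree $l-1$, and $e_l(0)=1$. Also $E_l(\mu,p)=p^le_l(\kappa)$ and $E_l(\nu,r)=r^le_l(-\kappa)=r^le_l(\kappa)$. Thus (5) and (6) become
$$2\kappa p^2+r^{k-2}e_{k-2}(\kappa)=0,\qquad-2\kappa r^2+p^{k-2}e_{k-2}(\kappa)=0.\tag{9}$$
Multiply the first by $r^2$, the second by $p^2$, and add:
$$e_{k-2}(\kappa)\,(r^k+p^k)=0.$$
If $e_{k-2}(\kappa)=0$, then (9) gives $\kappa=0$, which contradicts $e_{k-2}(0)=1$. So $p^k=-r^k$, and $|p|=|r|$. Equation (8) reads $e_k(\kappa)(p^k-r^k)=0$ with $p^k-r^k=-2r^k\neq0$. So $\kappa$ is one of the finitely many roots of $e_k$, none of which is $0$. Now the first equation of (9) gives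
$$2|\kappa|\,|r|^2=|r|^{k-2}|e_{k-2}(\kappa)|,\qquad\text{i.e.}\qquad |r|^{k-4}|e_{k-2}(\kappa)|=2|\kappa| .$$
Here $\kappa$ ranges over a finite set without $0$. So $|r|^{k-4}$ is bounded below by a positive constant. As $k-4\ge1$, this is impossible for small $r$.

**Step 5: conclusion.** The complexification is injective near $0$ and immersive off $0$, so it has isolated instability. By the Mather–Gaffney criterion it is $\mathcal A$-finite, and so is $f_k$. $\square$

## 6. Midpoint, direction, and the signed square of the distance

We now set up the coordinates $(m,w,s)$ of Section 3 for an arbitrary deformation. Let $F(\tau,x)=f_\tau(x)$ be a real analytic deformation of $f=f_k$ with real parameters $\tau\in\mathbb R^q$ near $0$. We identify the real source $\mathbb R^2$ with $\mathbb C$ by $z=x+iy$. Points of the complexified source $\mathbb C^2$ also occur; to avoid confusion, the scalar there is written $\sqrt{-1}$, and $\bar\xi$ is the coordinatewise conjugate of $\xi\in\mathbb C^2$.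

For $m\in\mathbb R^2$, $w=e^{i\theta}\in S^1$ and real $\rho$ the expression
$$\frac1{2\rho}\bigl[F(\tau,m+\rho w)-F(\tau,m-\rho w)\bigr]$$
is analytic and even in $\rho$. So it equals $g(\tau,m,w,\rho^2)$ for a function $g(\tau,m,w,s)$ that is real analytic for small $(\tau,m,s)$, with $s$ of either sign. Three properties follow at once.

- $g$ is odd in $w$.
- $g(\tau,m,w,0)=D_xf_\tau(m)w$.
- For $s=-\rho^2<0$, replace $\rho$ by $\sqrt{-1}\rho$:
$$g(\tau,m,w,-\rho^2)=\frac1{2\sqrt{-1}\,\rho}\bigl[F(\tau,m+\sqrt{-1}\rho w)-F(\tau,m-\sqrt{-1}\rho w)\bigr].\tag{10}$$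

In (10), $m$ and $w$ are real vectors. So a zero of $g$ with $s<0$ gives a complex double point $\{\xi,\bar\xi\}$ with $\xi=m+\sqrt{-1}\rho w\in\mathbb C^2\setminus\mathbb R^2$. The function $g$ sees real pairs at $s>0$, conjugate pairs at $s<0$, and kernel directions of the differential at $s=0$, as in Section 1.

Write $g=(g_{\mathbb C},g_3,g_4)$. For $\tau=0$,
$$g_{\mathbb C}=2mw+\sum_{i\text{ odd}}\tbinom{k-2}{i}\bar m^{k-2-i}\bar w^i s^{\frac{i-1}2},\quad g_3=2\operatorname{Re}(m\bar w),\quad g_4=\operatorname{Im}\sum_{i\text{ odd}}\tbinom ki m^{k-i}w^is^{\frac{i-1}2}.\tag{11}$$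

**Elimination of the midpoint.** At $\tau=0$, $m=0$, $s=0$ we have $g_{\mathbb C}=0$, since the $i=1$ term contains $\bar m^{k-3}$ with $k-3\ge2$. For the same reason the real linear map $\partial g_{\mathbb C}/\partial m$ there is $\mu\mapsto2\mu w$, which is invertible. By the implicit function theorem and compactness of $S^1$ there is $\varepsilon>0$ such that for all small $\tau,s$ and all $w\in S^1$ the equation $g_{\mathbb C}(\tau,m,w,s)=0$ has exactly one solution $m=\mathsf M(\tau,w,s)$ with $|m|<\varepsilon$. It is real analytic, with $\mathsf M(0,w,0)=0$. Since $g_{\mathbb C}$ is odd in $w$, uniqueness gives $\mathsf M(\tau,-w,s)=\mathsf M(\tau,w,s)$. Define the reduced map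
$$G_\tau(w,s)=(g_3,g_4)\bigl(\tau,\mathsf M(\tau,w,s),w,s\bigr)\in\mathbb R^2,\qquad G_\tau(-w,s)=-G_\tau(w,s).$$

**Example.** To see what can happen at $s=0$, forget the term $\bar z^{k-2}$ and deform $(z^2,|z|^2)$ to $(z^2+\alpha z+\beta\bar z,\;|z|^2+\operatorname{Re}(\bar\lambda z))$ with $\alpha,\beta,\lambda\in\mathbb C$. At $s=0$ we get $g_{\mathbb C}=2mw+\alpha w+\beta\bar w$, so $m=-\frac12(\alpha+\beta\bar w^2)$, and
$$g_3=2\operatorname{Re}(m\bar w)+\operatorname{Re}(\bar\lambda w)=-\operatorname{Re}(\alpha\bar w+\beta\bar w^3)+\operatorname{Re}(\bar\lambda w).$$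
This is a trigonometric polynomial of degree at most $3$. If it is not identically zero, it has at most $6$ zeros on the circle. For $\alpha=\lambda=0$ and real $\beta\neq0$ it is $-\beta\cos3\theta$, with exactly $6$ zeros. The number $3$ in the next section is this degree; the proof there does not depend on the form of the deformation.

## 7. Winding number $\pm k$ on the conjugate side, at most $3$ on the diagonal

**Lemma 5.** For small $\delta>0$ the map $G_0(\cdot,-\delta)$ has no zero on $S^1$ and has winding number $\pm k$.

*Proof.* Put $a=\frac{k-3}2\ge1$ and $b=\frac{k-1}2=a+1$, and write $\mathsf M=\mathsf M(0,w,s)$, which tends to $0$ uniformly in $w$ as $s\to0$. In $g_{\mathbb C}$ the term with $i=k-2$ is $s^a\bar w^{k-2}$. The other terms of the sum contain $\bar m^{k-2-i}$ with $k-2-i\ge2$. So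
$$2\mathsf Mw=-s^a\bar w^{k-2}+O(|\mathsf M|^2).$$
Hence $|\mathsf M|\le\frac12|s|^a+C|\mathsf M|^2$. Once $C|\mathsf M|\le\frac12$ this yields $|\mathsf M|\le|s|^a$. Since $1/w=\bar w$,
$$\mathsf M=-\tfrac12s^a\bar w^{k-1}+O(s^{2a}),\qquad g_3=2\operatorname{Re}(\mathsf M\bar w)=-s^a(\cos k\theta+O(s)).$$
In $g_4$ the term $i=k$ is $s^b\sin k\theta$. For $k-i=2l\ge2$ we have $\frac{i-1}2=b-l$, so this term is $O(|s|^{2al+b-l})=O(|s|^{b+l(2a-1)})=O(|s|^{b+1})$, because $a\ge1$. Thus $g_4=s^b(\sin k\theta+O(s))$. Divide the two coordinates of $G_0(w,-\delta)$ by the nonzero constants $-(-\delta)^a$ and $(-\delta)^b$; this changes the winding number at most by a sign. The result is $(\cos k\theta+O(\delta),\sin k\theta+O(\delta))$, which for small $\delta$ stays within distance less than $1$ of $(\cos k\theta,\sin k\theta)$. So it has no zero and winding number $k$. $\square$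

For $k=5$ the leading terms are $\mathsf M\approx-\frac12s\bar w^4$ and $G_0\approx(-s\cos5\theta,\;s^2\sin5\theta)$.

**Lemma 6.** For all sufficiently small $\tau$: if $G_\tau(w,0)\ne0$ for all $w\in S^1$, then the winding number of $G_\tau(\cdot,0)$ is at most $3$ in absolute value.

**Step 1: zeros of the first coordinate are singular points of a projection.** Let $\hat f_\tau$ be the first three components of $f_\tau$, and let $\gamma(w)$ be the first component of $G_\tau(w,0)$. If $\gamma(w)=0$, put $m=\mathsf M(\tau,w,0)$. Then $g_{\mathbb C}$ and $g_3$ vanish at $(\tau,m,w,0)$, that is, $D\hat f_\tau(m)w=0$. So $m$ is a common zero of the $2\times2$ minors of $D\hat f_\tau$. By (3) and Lemma 3 there are at most $3$ such points near $0$ for small $\tau$. The point $m$ is one of them, since $\mathsf M(\tau,w,0)\to0$ uniformly in $w$ as $\tau\to0$.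

**Step 2: each singular point has at most two directions.** Suppose $D\hat f_\tau(m)=0$ for one such $m$. Then $g_{\mathbb C}(\tau,m,w',0)=0$ for all $w'\in S^1$. By uniqueness $\mathsf M(\tau,w',0)=m$ for all $w'$, so $\gamma(w')=g_3(\tau,m,w',0)=0$ for all $w'$, and $\gamma\equiv0$. But the second component of $G_\tau(\cdot,0)$ is odd on $S^1$, so it has a zero by the intermediate value theorem. There $G_\tau(\cdot,0)$ vanishes, against the hypothesis. Hence at each such $m$ the kernel of $D\hat f_\tau(m)$ is a line, which contains only two unit vectors $\pm w$. Altogether $\gamma$ has at most $6$ zeros.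

**Step 3: zeros bound the winding number.** Let $N$ be the winding number of $G_\tau(\cdot,0)$. A continuous argument $\varphi$ of the curve satisfies $\varphi(2\pi)=\varphi(0)+2\pi N$. The half-open interval from $\varphi(0)$ (included) to $\varphi(2\pi)$ (excluded) contains $2|N|$ numbers of $\frac\pi2+\pi\mathbb Z$, and $\varphi$ takes each of them on $[0,2\pi)$. At these parameters the first coordinate vanishes. So $2|N|\le6$ and $|N|\le3$. $\square$

## 8. Proof of Theorem A

Section 5 gives corank $2$ and $\mathcal A$-finiteness. Suppose that $f_t$ is a real deformation of $f=f_k$ with $d(f)$ real double points for all small $t\neq0$. We use Sections 4, 6 and 7 with $\tau=t$.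

**Step 1: the choices.** Choose $B,T$ as in Lemma 2. Since $\mathsf M(0,w,0)=0$, we can fix $\delta>0$ as in Lemma 5 and so small that, for small $t$, the pair $(m+\sqrt{-1}\rho w,\,m-\sqrt{-1}\rho w)$ lies in $B$ whenever $m=\mathsf M(t,w,-\rho^2)$ and $0\le\rho^2\le\delta$.

**Step 2: the budget is exhausted.** For small $t\ne0$ the $d(f)$ real double points give $2d(f)$ ordered pairs in $B$, each contributing at least $1$ to the left side of (2). So there is no other point in the support of $M_t$ in $B$. By items 1 and 2 of Lemma 2, $f_t$ has no other complex double point in $B$, and $f_t$ is immersive at every $x$ with $(x,x)\in B$.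

**Step 3: $G_t$ has no zero on $S^1\times[-\delta,0]$.** If $G_t(w,s)=0$ with $s=-\rho^2$, $-\delta\le s<0$, then all of $g$ vanishes at $m=\mathsf M(t,w,s)$. By (10) the pair $(\xi,\bar\xi)\in B$, $\xi=m+\sqrt{-1}\rho w\notin\mathbb R^2$, is a double point of $f_t$, and it is not one of the real ones. This contradicts Step 2. If $G_t(w,0)=0$, then $Df_t(m)w=0$ with $m=\mathsf M(t,w,0)$ and $(m,m)\in B$, so $f_t$ is not immersive at $m$, again a contradiction.

**Step 4: two values of one winding number.** By Step 3, $G_t(\cdot,-\delta)$ and $G_t(\cdot,0)$ are homotopic in $\mathbb R^2\setminus0$, so they have the same winding number. For small $t$ the first is a small perturbation of $G_0(\cdot,-\delta)$ and has winding number $\pm k$ by Lemma 5. The second has winding number at most $3$ in absolute value by Lemma 6. Since $k\ge5$, this is a contradiction. $\blacksquare$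

## 9. The germs $f_{n,k}$ in even dimension

The excess $k-3$ in the last step must be made up by zeros of $G_t$ at $s<0$ or at $s=0$. Theorem B counts these zeros, and adds variables in which $f$ is already linear. Let $n=2j$, let $k\ge5$ be odd, fix $0<c_1<\dots<c_{j-1}<1$, take coordinates $(z,\zeta)\in\mathbb C\times\mathbb C^{j-1}=\mathbb R^n$, and put
$$f_{n,k}(z,\zeta)=\Bigl(\zeta,\;z^2+\bar z^{k-2}+\bigl(\textstyle\sum_i\zeta_i^2\bigr)\bar z,\;|z|^2,\;\operatorname{Im}z^k,\;\zeta_i(z+c_i\bar z)_{1\le i\le j-1}\Bigr)\in\mathbb R^{2n}.$$
The number of real components is $2(j-1)+2+1+1+2(j-1)=4j=2n$. The differential at $0$ has rank $n-2$, so the corank is $2$. For $j=1$ we get $f_k$.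

In the complexification $(z,\bar z,\zeta,\bar\zeta)$ become independent variables $(Z,W,\zeta,\zeta')$. Put $\sigma=\sum\zeta_i^2$ and $\sigma'=\sum\zeta_i'^2$. Let $\hat f$ be the projection of $f_{n,k}$ that omits $\operatorname{Im}z^k$. Since $\zeta,\zeta'$ are among the components of $\hat f$, kernel vectors of $d\hat f$ have no $\zeta,\zeta'$ part. So $\hat f$ is non-immersive exactly where the matrix of $(Z,W)$-derivatives, with rows
$$(2Z,A),\quad(A',2W),\quad(W,Z),\quad(\zeta_i,c_i\zeta_i),\quad(c_i\zeta'_i,\zeta'_i),\tag{12}$$
$$A=(k-2)W^{k-3}+\sigma,\qquad A'=(k-2)Z^{k-3}+\sigma',$$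
has rank at most $1$. Let $J$ be the ideal of its $2\times2$ minors. It is invariant under the exchange $(Z,\zeta)\leftrightarrow(W,\zeta')$, which together with a swap of columns only permutes the rows.

**Lemma 7.** $\dim\mathcal O/J\le3+4(j-1)=2n-1$. In particular $\hat f$ and $f_{n,k}$ are immersive off $0$ near $0$.

**Step 1: products of the $\zeta$'s.** We use the last two families of rows. Their minors are $(c_l-c_i)\zeta_i\zeta_l$, $(c_i-c_l)\zeta'_i\zeta'_l$ and $(1-c_ic_l)\zeta_i\zeta'_l$. So $\zeta_i\zeta_l,\zeta_i'\zeta_l'\in J$ for $i\ne l$, and $\zeta_i\zeta'_l\in J$ for all $i,l$.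

**Step 2: products with $Z$ and $W$.** Row $(\zeta_i,c_i\zeta_i)$ with row 3 gives $\zeta_i(Z-c_iW)\in J$, and with row 2 gives $\zeta_i(c_iA'-2W)\in J$. By Step 1, $\zeta_i\sigma'\in J$. Since $\zeta_iZ\equiv c_i\zeta_iW$ modulo $J$, we have $\zeta_iZ^{k-3}\equiv c_iZ^{k-4}\zeta_iW$. Hence
$$\zeta_iW\bigl((k-2)c_i^2Z^{k-4}-2\bigr)\in J .$$
The bracket is a unit because $k-4\ge1$. So $\zeta_iW\in J$, and then $\zeta_iZ\in J$.

**Step 3: cubes.** Row 1 with row $(\zeta_i,c_i\zeta_i)$ gives $\zeta_i(2c_iZ-A)\in J$. By Step 2 this yields $\zeta_i\sigma\in J$, and $\zeta_i\sigma\equiv\zeta_i^3$ by Step 1. So $\zeta_i^3\in J$. By symmetry $\zeta_i'Z,\zeta_i'W,\zeta_i'^3\in J$.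

**Step 4: the minors of rows 1–3.** They are $4ZW-AA'$, $2Z^2-AW$, $A'Z-2W^2$. The products $\sigma\sigma'$, $Z\sigma$, $W\sigma$, $Z\sigma'$, $W\sigma'$ lie in $J$, and $k-3\ge2$. So modulo these elements of $J$ the minors become the three functions (4). By Step 1 of the proof of Lemma 4 these generate the square of the maximal ideal of $\mathbb C\{Z,W\}$, so $ZW,Z^2,W^2\in J$.

**Step 5: the count.** By Steps 1–4, $J$ contains all monomials except possibly $1,Z,W,\zeta_i,\zeta_i^2,\zeta_i',\zeta_i'^2$. In particular it contains all monomials of degree $3$, so $\mathcal O/J$ is spanned by the listed ones. There are $3+4(j-1)=2n-1$ of them. Since $V(J)=\{0\}$ near $0$, immersivity off $0$ follows. $\square$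

**Lemma 8.** $f_{n,k}$ is $\mathcal A$-finite.

*Proof.* By Lemma 7 and the Mather–Gaffney criterion it is enough to show that the complexification is injective near $0$. Two distinct points with the same image have common $(\zeta,\zeta')$. Write their $(Z,W)$ as $(\mu,\nu)\pm(p,r)$, $(p,r)\neq0$. The equations are
$$2\mu p+E_{k-2}(\nu,r)+\sigma r=0,\qquad2\nu r+E_{k-2}(\mu,p)+\sigma'p=0,\qquad\mu r+\nu p=0,$$
$$E_k(\mu,p)=E_k(\nu,r),\qquad\zeta_i(p+c_ir)=0,\qquad\zeta'_i(r+c_ip)=0.$$
If $\zeta=\zeta'=0$, these are (5)–(8), which have no small solution by Section 5.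

Suppose some $\zeta_i\ne0$. Then $p=-c_ir$, so $r\ne0$. For every $l$ we get $\zeta'_l\,r(1-c_lc_i)=0$, so $\zeta'=0$ and $\sigma'=0$. The third equation gives $\mu=c_i\nu$. Now $E_{k-2}(\mu,p)$ is $p$ times a form of degree $k-3\ge2$ in $(\mu,p)$. Divide the second equation by $r$. This gives $|\nu|\le K(|\nu|+|r|)^2\le2K(|\nu|^2+|r|^2)$ near $0$, hence $|\nu|\le4K|r|^2$ once $2K|\nu|\le\frac12$. So $\nu=O(r^2)$ and $\mu=O(r^2)$. The expansion of $E_k(\mu,p)$ is $p^k$ plus terms that contain $\mu^2$, and likewise for $E_k(\nu,r)$. So the fourth equation becomes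
$$(-c_i)^kr^k=r^k+O(|r|^{k+1}).$$
This is impossible for small $r\neq0$, since $0<c_i<1$. If some $\zeta_i'\ne0$, exchange $(Z,\zeta)$ and $(W,\zeta')$: then $r=-c_ip$, $\zeta=0$, $\nu=c_i\mu$, the first equation gives $\mu=O(p^2)$, and the fourth gives $p^k=(-c_i)^kp^k+O(|p|^{k+1})$, impossible. $\square$

## 10. The reduced map of a deformation of $f_{n,k}$

Let $f_t$ be a real deformation of $f=f_{n,k}$.

**Normalization of the $\zeta$-component.** The purpose is to make all double points have common $\zeta$. Let $\varphi_t(z,\zeta)$ be the component of $f_t$ with $\varphi_0=\zeta$. The map $\Phi_t(z,\zeta)=(z,\varphi_t(z,\zeta))$ is analytic in $(t,z,\zeta)$ with $\Phi_0=\mathrm{id}$, so it has an analytic inverse near $0$ for small $t$. Replace $f_t$ by $f_t\circ\Phi_t^{-1}$. This is again a real deformation of $f$, with $\zeta$-component $\zeta$. Since double points tend to $0$ as $t\to0$ (Lemma 2), the coordinate change does not affect their number near $0$. So, up to the order of the components, $f_t=(\zeta,F'_t(z,\zeta))$ with $F'_t\in\mathbb R^{n+2}$.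

**Extra parameters.** Later we need an immersion at real points, so we enlarge the family to
$$f_\tau=\bigl(\zeta,\;F'_t(z,\zeta)+az\bigr),\qquad\tau=(t,a),\quad a\in\operatorname{Hom}(\mathbb R^2,\mathbb R^{n+2}).$$

**Elimination.** Define $g(\tau,m,\zeta,w,s)\in\mathbb R^{n+2}$ from $F'_t+az$ as in Section 6, using the pairs $(m\pm\rho w,\zeta)$, with $m\in\mathbb R^2$, $w\in S^1$. Its components are $g_{\mathbb C},g_3,g_4$ and $g_{h,i}$, the latter from $\zeta_i(z+c_i\bar z)$. For $\tau=0$ they are as in (11), except that $g_{\mathbb C}$ is increased by $(\sum\zeta_i^2)\bar w$, and $g_{h,i}=\zeta_i(w+c_i\bar w)$. The derivative of $(g_{\mathbb C},g_h)$ in $(m,\zeta)$ at $\tau=0$, $(m,\zeta)=0$, $s=0$ is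
$$(\mu,\eta)\mapsto\bigl(2\mu w,\;\eta_i(w+c_i\bar w)\bigr),$$
which is invertible because $|w+c_i\bar w|\ge1-c_i>0$. So there is $\varepsilon>0$ such that for small $\tau,s$ and all $w\in S^1$ the equation $(g_{\mathbb C},g_h)=0$ has exactly one solution $(m,\zeta)=\mathsf Y(\tau,w,s)$ of norm less than $\varepsilon$. It is real analytic and even in $w$, with $\mathsf Y(0,w,0)=0$, and the derivative stays invertible there. Put $G_\tau=(g_3,g_4)|_{(m,\zeta)=\mathsf Y}$, which is odd in $w$.

**Lemma 9.** For small $\delta>0$ the map $G_0(\cdot,-\delta)$ has no zero and winding number $\pm k$. For all sufficiently small $\tau$: if $G_\tau(\cdot,0)$ has no zero, then its winding number is at most $2n-1$ in absolute value.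

*Proof.* For $\tau=0$ the point $\zeta=0$, $m=\mathsf M(0,w,s)$ of Section 6 solves $(g_{\mathbb C},g_h)=0$. By uniqueness it is $\mathsf Y(0,w,s)$. So $G_0$ is the reduced map of $f_k$ at $\tau=0$, and Lemma 5 gives the first claim.

For the second, let $\gamma$ be the first component of $G_\tau(\cdot,0)$, and let $\hat f_\tau$ be $f_\tau$ without the component that deforms $\operatorname{Im}z^k$. If $\gamma(w)=0$, then at $X=\mathsf Y(\tau,w,0)$ the functions $g_{\mathbb C},g_h,g_3$ vanish, that is, $D\hat f_\tau(X)(w,0)=0$. So $X$ is a zero of the $2\times2$ minors of the matrix of $z$-derivatives of $\hat f_\tau$. At $\tau=0$ these minors generate $J$, up to the linear change to the coordinates $Z,W,\zeta,\zeta'$. By Lemmas 3 and 7 there are at most $2n-1$ such points near $0$. Suppose that at one of them the kernel is the whole $z$-plane. Then $(g_{\mathbb C},g_h)(\tau,X,w',0)=0$ for all $w'$, so $\mathsf Y(\tau,\cdot,0)\equiv X$ and $\gamma\equiv0$. The second component of $G_\tau(\cdot,0)$ is odd and has a zero, so $G_\tau(\cdot,0)$ has a zero, a contradiction. Hence each $X$ accounts for at most two $w$,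 and $\gamma$ has at most $2(2n-1)$ zeros. As in Step 3 of the proof of Lemma 6, the winding number is at most $2n-1$ in absolute value. $\square$

## 11. Indices of conjugate pairs, and the proof of Theorem B

For an isolated zero of a continuous map between oriented manifolds of the same dimension, the local degree is the signed number of preimages, near the zero, of a small regular value (for smooth maps). In dimension two it is the winding number along a small circle, and we call it the index. The next lemma compares the index of $G_\tau$ with the quantity counted in (2).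

**Lemma 10.** Let $(w,s)$, $s=-\rho^2<0$, be an isolated zero of $G_\tau$, with small $\tau,s$, and let $(m,\zeta)=\mathsf Y(\tau,w,s)$, $\xi=(m+\sqrt{-1}\rho w,\zeta)$. If $(\xi,\bar\xi)$ is an isolated point of the support of $M_\tau$, then the index of $G_\tau$ at $(w,s)$ satisfies $|\mathrm{ind}|\le\dim M_{\tau,(\xi,\bar\xi)}$.

**Step 1: undo the elimination.** We show that the index equals, up to sign, the local degree of $g$ as a map of $(m,\zeta,w,s)$. Here there are $2+(n-2)+1+1=n+2$ variables and $n+2$ components. Put $h=(g_{\mathbb C},g_h)$. Since $h$ has invertible derivative in $(m,\zeta)$, we may use $(h,w,s)$ as local coordinates. In them $g$ becomes $(h,\Gamma(h,w,s))$ with $\Gamma(0,w,s)=G_\tau(w,s)$. In the homotopy $(h,\Gamma(\lambda h,w,s))$, $0\le\lambda\le1$, any zero has $h=0$ and $G_\tau(w,s)=0$, so the zero stays isolated. At $\lambda=0$ the degree is that of $\mathrm{id}\times G_\tau$, which is the index. The coordinate change contributes a sign.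

**Step 2: pass to the imaginary part.** Write $F'=F'_t+az$ and $v=\rho w\in\mathbb R^2$. For $s<0$ the map $(w,s)\mapsto v=\sqrt{-s}\,w$ is a local diffeomorphism. Since $F'$ is real, (10) gives
$$g=\tfrac1\rho\,\Psi(m,\zeta,v),\qquad\Psi(m,\zeta,v)=\operatorname{Im}F'(m+\sqrt{-1}v,\zeta),$$
where $\operatorname{Im}$ is taken in each of the $n+2$ real components, and $m,v\in\mathbb R^2$, $\zeta\in\mathbb R^{n-2}$ are real vectors. The positive factor $1/\rho$ does not change the local degree. So $|\mathrm{ind}|$ is the absolute value of the local degree of $\Psi$.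

**Step 3: compare with the complex multiplicity.** The complexification of $\Psi$ is, up to the factor $2\sqrt{-1}$, the map
$$(m,\zeta,v)\mapsto F'(m+\sqrt{-1}v,\zeta)-F'(m-\sqrt{-1}v,\zeta),\qquad(m,\zeta,v)\in\mathbb C^2\times\mathbb C^{n-2}\times\mathbb C^2 .$$
In the complex coordinates $\mathsf z=m+\sqrt{-1}v$, $\tilde{\mathsf z}=m-\sqrt{-1}v$ it is $F'(\mathsf z,\zeta)-F'(\tilde{\mathsf z},\zeta)$. The double-point ideal of $f_\tau$ is generated by the components of $\zeta-\tilde\zeta$ and of $F'(\mathsf z,\zeta)-F'(\tilde{\mathsf z},\tilde\zeta)$, and the former just eliminate $\tilde\zeta$. Since $\xi\neq\bar\xi$, item 1 of Lemma 2 shows that the multiplicity of the complexified $\Psi$ at our point is $\dim M_{\tau,(\xi,\bar\xi)}$, which is finite because the point is isolated. By Sard there is a small real regular value of $\Psi$. Its real preimages near the point are among its complex preimages there, and the number of the latter, counted with multiplicity, is $\dim M_{\tau,(\xi,\bar\xi)}$. The local degree is a signed count of the real ones, so its absolute value is at most $\dim M_{\tau,(\xi,\bar\xi)}$.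 $\square$

*Proof of Theorem B.* The germ $f=f_{n,k}$ has corank $2$ and is $\mathcal A$-finite by Lemma 8. Let $f_t$ be a real deformation, normalized as in Section 10, and for a small $t\ne0$ let $R$ be its number of real double points. If $k\le2n-1$, the claimed bound is at least $d(f)$, and $R\le d(f)$ by Lemma 2. Let $k>2n-1$.

**Step 1: the choices.** Take $B,T$ from Lemma 2 for the family with parameters $\tau=(t,a)$. Choose $\delta>0$ as in Lemma 9 and so small that for all small $\tau$ the pairs $(\xi,\bar\xi)$ with $\xi=(m+\sqrt{-1}\rho w,\zeta)$, $(m,\zeta)=\mathsf Y(\tau,w,-\rho^2)$, $0\le\rho^2\le\delta$, lie in $B$. For small real $\tau$ we also have that $\tau\in T$, that $G_\tau(\cdot,-\delta)$ has no zero and winding number $\pm k$, and that the second claim of Lemma 9 holds. Fix a small $t\ne0$ for which all this is true for $\tau=(t,a)$ with all sufficiently small $a$, and for which the double points counted by $R$ give ordered pairs $P_1,\dots,P_{2R}\in B$.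

**Step 2: isolate the real double points.** By Lemma 2 the $P_i$ are isolated zeros of the holomorphic map $(x,\tilde x)\mapsto f_t(x)-f_t(\tilde x)$ from $\mathbb C^{2n}$ to $\mathbb C^{2n}$. Choose disjoint neighborhoods $V_i=U_i\times\tilde U_i\subset B$ of the $P_i$, where $U_i,\tilde U_i$ are small balls around the two real source points with $U_i\cap\tilde U_i=\emptyset$. These balls are invariant under complex conjugation. Hence $V_i$ contains no point $(\xi,\bar\xi)$: if $\xi\in U_i$, then $\bar\xi\in U_i$, so $\bar\xi\notin\tilde U_i$. An isolated zero of a holomorphic map $\mathbb C^{2n}\to\mathbb C^{2n}$ has positive local degree, so it persists under small perturbation: for all sufficiently small $a$ each $V_i$ still contains a double pair of $f_\tau$, $\tau=(t,a)$. It is off the diagonal because $U_i\cap\tilde U_i=\emptyset$.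

**Step 3: make $f_\tau$ immersive at real points.** We need $G_\tau(\cdot,0)$ to have no zeros. Consider the set of all $(X,[w],a)$ with
$$(D_zF'_t(X)+a)w=0,$$
$X\in\mathbb R^n$ of norm less than $\varepsilon$ and $[w]\in\mathbb{RP}^1$. These are $n+2$ equations whose derivative in $a$ is onto, since $w\ne0$. So the set is smooth of dimension $n+1+\dim a-(n+2)=\dim a-1$. By Sard its projection to the $a$-space has measure zero. Hence there are arbitrarily small $a$ outside this projection. For such $a$ the map $f_\tau$ is immersive at the real points $X$ of norm less than $\varepsilon$, because kernel vectors have no $\zeta$-part. Fix such an $a$, small enough for Steps 1 and 2. A zero $w$ of $G_\tau(\cdot,0)$ would give $(D_zF'_t(X)+a)w=0$ at $X=\mathsf Y(\tau,w,0)$. So there is none, and by Lemma 9 the winding number of $G_\tau(\cdot,0)$ is at most $2n-1$ in absolute value.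

**Step 4: count the zeros on the conjugate side.** A zero $(w,s)$ of $G_\tau$ in $S^1\times(-\delta,0)$, $s=-\rho^2$, gives an ordered pair $(\xi,\bar\xi)\in B$ with $\xi=(m+\sqrt{-1}\rho w,\zeta)$ and $f_\tau(\xi)=f_\tau(\bar\xi)$. Different zeros give different pairs, since $\rho w$ is the imaginary part of the first entry of $\xi$ and $\rho>0$. By Lemma 2 these pairs, and hence the zeros, are finite in number, and the pairs are isolated points of the support of $M_\tau$. There are no zeros on the boundary of the annulus $S^1\times[-\delta,0]$. Cutting small disks around the zeros out of the annulus, we see that the sum of the indices is, up to sign, the difference of the winding numbers at $s=0$ and $s=-\delta$. Hence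
$$\sum|\mathrm{ind}|\ge k-(2n-1).$$
By Lemma 10 the pairs $(\xi,\bar\xi)$ together contribute at least $k-(2n-1)$ to $\sum_{P\in B}\dim M_{\tau,P}$.

**Step 5: add up.** The pairs $(\xi,\bar\xi)$ lie outside all $V_i$ by Step 2, and each of the $2R$ sets $V_i$ contributes at least $1$. So (2) gives
$$2R+\bigl(k-(2n-1)\bigr)\le\sum_{P\in B}\dim M_{\tau,P}\le2d(f_{n,k}),\qquad\text{i.e.}\qquad R\le d(f_{n,k})-\frac{k-(2n-1)}2 .$$
For fixed even $n$ the defect is thus at least $\frac{k-(2n-1)}2$, which grows without bound with $k$. $\blacksquare$
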